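# Loci of minimal area: a quartic with at least two of them

## Uniqueness as a first guess, tested in degrees one and two

Attach to a complex polynomial $p$ of degree $n$ the $n$-variable polynomial that is symmetric, of degree at most one in each variable, and equal to $p(z)$ on the diagonal. Call a closed set a *locus holder* if it meets every zero tuple of this $n$-variable polynomial. Among the minimal locus holders there is one of smallest area, and we ask whether there is only one. The answer one would first guess is yes: a smallest object, singled out by an area, in a problem with a strong geometric flavor (Grace's theorem is in the background). We make the notions precise and then test the guess where it can be done by hand.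

Let $\mathcal C$ be the complex plane, $\mathcal C^*=\mathcal C\cup\{\infty\}$, and let $\mathcal P_n$ be the set of polynomials $p(z)=a_nz^n+\dots+a_0$ with complex coefficients and $a_n\ne0$.

**Definition (symmetrization, solution).** The symmetrization of $p\in\mathcal P_n$ is
$$P(z_1,\dots,z_n)=\sum_{k=0}^n\frac{a_k}{\binom nk}S_k(z_1,\dots,z_n),$$
where $S_k$ is the $k$-th elementary symmetric polynomial and $S_0=1$. It satisfies $P(z,\dots,z)=p(z)$. A tuple $\{z_1,\dots,z_n\}$ is a solution of $p$ if $P(z_1,\dots,z_n)=0$. If one wants to admit $z_i=\infty$ for $i$ in some index set $J$, then "$P=0$" means that the coefficient of $\prod_{i\in J}z_i$ in $P$ vanishes. Everything below is correct with or without this convention.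

For example, $p=z^2-1$ has $P=z_1z_2-1$, and its solutions are the pairs $\{z,1/z\}$. For $p_0=z^4-z^2$ we get $P=S_4-\frac16S_2$. The tuple $\{1,1,1,1\}$ is a solution. So is $\{\frac i{\sqrt3},\frac i{\sqrt3},-\frac i{\sqrt3},-\frac i{\sqrt3}\}$: here $S_4=\frac19$ and $S_2=-\frac13-\frac13+4\cdot\frac13=\frac23$.

**Definition (locus holder, locus).** A closed set $\Omega\subset\mathcal C^*$ is a locus holder of $p$ if it contains at least one point of every solution of $p$. A locus is a locus holder that is minimal with respect to inclusion.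

For $z^2-1$ the closed upper half-plane together with $\infty$ is a holder, since $z$ and $1/z$ have imaginary parts of opposite sign (or both are real). It is even a locus: a holder inside it must contain each $z$ with $\operatorname{Im}z>0$, because the partner $1/z$ is not available, and it is closed. So a polynomial may have several loci, and the question is really about area.

We use the following known facts. Every locus holder contains a locus. By Grace's theorem, every circular domain containing the zeros of $p$ is a locus holder. A trivial polynomial $(z-a)^n$ has exactly one locus, the point $\{a\}$. If $p$ is not trivial, it has infinitely many loci, and each locus is the closure of its interior. Every polynomial has a locus of minimal area (planar Lebesgue measure). The guess above is a conjecture in "Problem Session (Stockholm, 30 May, 2018)", https://staff.math.su.se/shapiro/IMLConference/ProblemsBlagovest.pdf: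

**Conjecture 1.** Every polynomial has a unique locus with minimal measure.

**Degree one, and squares.** For $n=1$ and for $p=a(z-\alpha)^2$ the polynomial is trivial up to a constant factor, which does not change the solutions. There is exactly one locus.

**Degree two, distinct zeros.** An affine change of variable respects symmetrization (if $P$ symmetrizes $p$, then $P(\alpha z_1+\beta,\alpha z_2+\beta)$ is symmetric, multiaffine, and restricts to $p(\alpha z+\beta)$ on the diagonal), and it multiplies all areas by one constant. So we may take $p=z^2-1$, $P=z_1z_2-1$. The closed unit disc $D$ is a holder, since $z_1z_2=1$ forces $|z_i|\le1$ for some $i$ (and the solution $\{\infty,0\}$ contains $0$). Let $\Omega$ be any holder of finite area, and let $B=\{|z|<1\}\setminus\Omega$, an open set of area $|B|$. If $z\in B\setminus\{0\}$, then $\{z,1/z\}$ is a solution and $z\notin\Omega$, so $1/z\in\Omega$. Inversion has Jacobian $|z|^{-4}$. Hence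
$$\operatorname{area}(\Omega)\ge\pi-|B|+\bigl|\{1/z:z\in B\setminus\{0\}\}\bigr|=\pi+\int_B(|z|^{-4}-1)\,dA\ge\pi,$$
with equality only if the open set $B$ is empty, that is, only if $\Omega\supset D$. So every holder has area at least $\pi$. A locus contained in $D$ has area exactly $\pi$, hence contains $D$, hence equals $D$; so $D$ is a locus. Any locus of area $\pi$ contains the holder $D$, so by minimality it equals $D$. The locus of minimal area is unique.

The guess survives degrees one and two. The method is worth remembering: *what $\Omega$ omits inside the expected optimum is paid for outside, through an injective map built from solutions*. We shall use it in degree four, where the guess breaks.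

**Theorem 1.** Let $p_0(z)=z^4-z^2$.
(A) Every locus holder $\Omega$ of $p_0$ with $\Omega=\overline\Omega$ (complex conjugation) has area $\ge 2\pi/3$.
(B) $p_0$ has a bounded locus holder of area $<2\pi/3$.
Consequently $p_0$ has at least two different loci of minimal area, and Conjecture 1 is false.

**Theorem 2.**
(i) There is $\delta>0$ such that every real polynomial $z^4+a_3z^3+a_2z^2+a_1z+a_0$ with $|a_3|,|a_2+1|,|a_1|,|a_0|<\delta$ has at least two loci of minimal area, none of which is symmetric about $\mathbb R$.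
(ii) For degrees $n\le2$ the locus of minimal area is unique.

Part (ii) of Theorem 2 was just proved. Degree three is not settled here.

**Why (A) and (B) disprove the conjecture.** Let $p$ have real coefficients. Then $P(\bar z_1,\dots,\bar z_n)=\overline{P(z_1,\dots,z_n)}$, so conjugation maps solutions to solutions, holders to holders and loci to loci, and it preserves area. If the locus of minimal area were unique, it would be symmetric about $\mathbb R$. For $p_0$, the holder in (B) contains a locus, so a locus $\Omega^*$ of minimal area has area $<2\pi/3$. By (A), $\Omega^*\ne\overline{\Omega^*}$. These are two loci of minimal area. In particular no locus of minimal area of $p_0$ is symmetric about the real axis.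

## The quartic in inverted coordinates and the inverted ellipse

Write $X=u+iv$ and $X_i=1/z_i=u_i+iv_i$. For a monic quartic $p=\sum a_kz^k$ put $\Phi_p(X_1,\dots,X_4)=\sum_{k=0}^4a_kS_{4-k}(X)/\binom4k$. Since $S_k(z)=z_1z_2z_3z_4\,S_{4-k}(X)$ for finite nonzero $z_i$,
$$P(z_1,\dots,z_4)=z_1z_2z_3z_4\,\Phi_p(X_1,\dots,X_4),\qquad \Phi_{p_0}=1-\tfrac16S_2(X).\tag{1}$$
If some $z_i=\infty$ and the others are nonzero, then "$P=0$" is $\Phi_p(X)=0$ with those $X_i=0$. So for $p_0$, away from $z=0$, the solutions are described by the single quadratic equation $S_2(X_1,\dots,X_4)=6$.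

Planar area in the $z$-plane becomes $dW=|X|^{-4}\,du\,dv$ in the $X$-plane. Let
$$Q(X)=u^2+\frac{v^2}3,\qquad E=\{Q<1\}.$$
For $z=re^{i\varphi}$, $1/z\notin E$ exactly when $r^2\le\cos^2\varphi+\frac13\sin^2\varphi$. Hence, with complements taken in $\mathcal C\setminus\{0\}$,
$$W(E^c)=\frac12\int_0^{2\pi}\bigl(\cos^2\varphi+\tfrac13\sin^2\varphi\bigr)d\varphi=\frac{2\pi}3.$$

The ellipse comes from the simplest symmetric tuples: $S_2(X,X,\bar X,\bar X)=X^2+\bar X^2+4|X|^2=6Q(X)$, which equals $6$ exactly on $\partial E$. More is true. With $V=\sum v_i$, for all $X_1,\dots,X_4$,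
$$\frac32\sum_{i=1}^4Q(X_i)-\operatorname{Re}S_2(X)=\Lambda,\qquad\Lambda:=\frac12\sum_{i<j}(u_i-u_j)^2+\frac12V^2\ge0.\tag{2}$$
Indeed $\operatorname{Re}S_2=\frac12(\sum u)^2-\frac12\sum u^2-\frac12V^2+\frac12\sum v^2$, so the left side is $2\sum u^2-\frac12(\sum u)^2+\frac12V^2$. And $\frac12\sum_{i<j}(u_i-u_j)^2=\frac12(4\sum u^2-(\sum u)^2)$.

If all $X_i\in E$ and $S_2(X)=6$, then (2) gives $\Lambda=\frac32\sum(Q(X_i)-1)<0$, which is absurd. So $\Omega_E=\{0\}\cup\{1/X:X\notin E\}$ is a holder. It is symmetric about $\mathbb R$ and has area $2\pi/3$; compare the unit disc, which Grace's theorem provides and which has area $\pi$. So the constant in (A) is sharp, and $\Omega_E$ is the natural candidate for the optimum.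

## Symmetric holders have area at least $2\pi/3$

Let $\Omega=\overline\Omega$ be a holder of $p_0$ of finite area, and let $U=\{X\ne0:1/X\notin\Omega\}$. This set is open, $U=\overline U$, and by (1)
$$\text{no }X_1,\dots,X_4\in U\text{ (repetitions allowed) satisfy }S_2(X_1,\dots,X_4)=6.\tag{3}$$
Taking the tuple $(X,X,\bar X,\bar X)$ we see that $U\cap\partial E=\emptyset$. If we knew that $U$ is connected and meets $E$, we would get $U\subset E$ and be done. This is where the quick argument stops: nothing excludes components of $U$ outside $E$, that is, holes of $\Omega$ inside $\Omega_E$. They have to be paid for, as in degree two. We have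
$$\operatorname{area}(\Omega)=W(U^c)=\frac{2\pi}3+W(E\setminus U)-W(U\setminus E),\tag{4}$$
where $W(E\setminus U)\le\operatorname{area}(\Omega)<\infty$ and $W(U\setminus E)\le\frac{2\pi}3$. So (A) follows from
$$W(U\setminus E)\le W(E\setminus U).\tag{5}$$

We shall use injective $C^1$ maps $T$ with invertible derivative, defined on parts of $U\setminus E$ with values in $E\setminus U$. For such a map,
$$W(F)=\int_{T(F)}d_T\,dW,\qquad d_T(T(X))=\frac{|T(X)|^4}{|X|^4\,|\det DT(X)|}.\tag{6}$$
If several maps are used, (5) follows once the densities, each set to zero off its image, add up to at most $1$.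

For $Y\ne0$ put throughout this section $s=|Y|^2$ and $c=\cos^2(\arg Y)$. Then $Q(Y)=s(1+2c)/3$, so $Y\in E$ iff $s(2+4c)<6$.

**Step 1: a map along rays, for $|X|^2<6$.** The purpose is to treat the set $N=\{X\in U:Q(X)>1,\ |X|^2<6\}$. For $X=\rho e^{i\varphi}$ with $Q(X)>1$, $\rho^2<6$, and $c=\cos^2\varphi$, let $\rho'>0$ be the unique positive root of
$$\rho^2+\rho'^2+4c\rho\rho'=6,$$
and put $R(X)=Y=\rho'e^{i\varphi}$. The root exists and is unique since the left side increases in $\rho'\ge0$ from the value $\rho^2<6$. At $\rho'=\rho$ the left side is $\rho^2(2+4c)=6Q(X)>6$, so $\rho'<\rho$. Consequently $s(2+4c)=\rho'^2(2+4c)<\rho^2+\rho'^2+4c\rho\rho'=6$, so $Y\in E$. Moreover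
$$S_2(X,\bar X,Y,\bar Y)=|X|^2+|Y|^2+4\operatorname{Re}X\operatorname{Re}Y=6.$$
If $X\in U$, then $\bar X\in U$; if also $Y\in U$, then $\bar Y\in U$, against (3). So $R(X)\in E\setminus U$ for $X\in N$. On each ray $\rho\mapsto\rho'$ is smooth and strictly decreasing, so $R$ is a diffeomorphism onto its image.

For the density, let $x=x(Y)$, for any $Y\in E\setminus\{0\}$, be the unique positive root of $s(x^2+1+4cx)=6$. As $s(2+4c)<6$, we have $x>1$. If $Y=R(X)$ then $x=\rho/\rho'$. Differentiating the defining equation gives $\frac{d\rho}{d\rho'}=-\frac{\rho'+2c\rho}{\rho+2c\rho'}$. Since $dW=\rho^{-3}d\rho\,d\varphi$ in polar coordinates, the density of $R$ is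
$$n(Y)=x^{-3}\Bigl|\frac{d\rho}{d\rho'}\Bigr|=\frac{1+2cx}{x^3(x+2c)}.\tag{7}$$
The derivative of $\frac{1+2cx}{x+2c}$ in $c$ is $\frac{2(x^2-1)}{(x+2c)^2}>0$ for $x>1$. Hence $n\le\frac{1+2x}{x^3(x+2)}\le x^{-2}<1$, the middle inequality being $1+2x\le x^2+2x$.

Later we need a better bound on part of $E$. The function $\frac{1+2x}{x^3(x+2)}$ is decreasing, since its logarithmic derivative $\frac2{1+2x}-\frac1{x+2}-\frac3x$ is negative ($\frac2{1+2x}<\frac1x$). At $x=\frac98$ it equals $\frac{26}{25}\cdot\frac{512}{729}=\frac{13312}{18225}<0.731$. At $x=\frac98$ we have $x^2+1+4cx=\frac{145}{64}+\frac92c$, and $x^2+1+4cx$ increases in $x$. So for $Y\ne0$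
$$s\Bigl(\frac{145}{64}+\frac92c\Bigr)\le6\ \Longrightarrow\ Y\in E,\quad x\ge\tfrac98,\quad n(Y)\le\tfrac{13312}{18225}<0.731.\tag{8}$$
($Y\in E$ because $s(2+4c)<s(\frac{145}{64}+\frac92c)$.)

**Step 2: a second map for $|X|^2>6$, and the two points where it is not enough.** When $\rho^2\ge6$ the equation for $\rho'$ has no positive root, so $R$ ends there. If $|X|^2>6$, then $Q(X)\ge|X|^2/3>1$, so these points do lie outside $E$ and need another map. Use tuples $(X,Y,Y,Y)$: $S_2(X,Y,Y,Y)=3(XY+Y^2)=6$ means $Y^2+XY-2=0$. For $|X|^2>6$ and $u\ne0$ let $Y=M(X)$ be the root of smaller modulus. The product of the roots is $-2$; equal moduli would mean $Y=\sqrt2e^{i\alpha}$ and $X=\frac2Y-Y=-2\sqrt2\,i\sin\alpha$, excluded by $u\ne0$. So $0<s<2$, the root is simple, $M$ is locally holomorphic, and it is injective since $X=\frac2Y-Y$. If $X\in U$, then $Y\notin U$ by (3).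

Write $Y^2=se^{i\psi}$, so $\cos\psi=2c-1$. The condition $|X|^2>6$ reads $|2-Y^2|^2>6s$. Since $|2-Y^2|^2=4-4s(2c-1)+s^2$, this is
$$8cs<s^2-2s+4.\tag{9}$$
Now $\frac{dX}{dY}=-\frac{2+Y^2}{Y^2}$, which is nonzero because $|2+Y^2|\ge2-s>0$. By (6), (9) and $|X|^4>36$, the density of $M$ is
$$m_2(Y)=\frac{|Y^2+2|^2}{|X|^4}\le\frac{s^2+8cs-4s+4}{36}\le\frac{2s^2-6s+8}{36}\le\frac29\qquad(0<s<2).\tag{10}$$

Can $n+m_2\le1$ hold? Let $X\to i\sqrt6$ within $|X|^2>6$, $u\ne0$. The roots of $Y^2+i\sqrt6\,Y-2$ are $\frac{\pm\sqrt2-i\sqrt6}2$. Both have $s=2$ and $c=\frac14$, so $s(2+4c)=6$: they lie *on* $\partial E$. The equation for $x$ becomes $x^2+1+x=3$, so $x(M(X))\to1$ and $n(M(X))\to1$. On the other hand $Y^2\to-1\mp i\sqrt3$, so $m_2\to\frac4{36}=\frac19$. The two densities sum to nearly $\frac{10}9>1$. The counting argument with $R$ and $M$ alone therefore breaks at $X=\pm i\sqrt6$, and a third map is needed there. We cut out the neighborhoods $|X^2+6|\le\frac78$. Since the real axis is not in them ($X^2+6\ge6$ for real $X$), up to null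 sets $U\setminus E$ is the disjoint union of $N$ and

- $F_1^\pm=\{X\in U:|X|^2>6,\ |X^2+6|\le\frac78,\ \pm v>0\}$,
- $F_2=\{X\in U:|X|^2>6,\ |X^2+6|>\frac78,\ u\ne0\}$.

**Step 3: on $M(F_2)$ the good bound (8) applies.** Only the three conditions $|X|^2>6$, $|X^2+6|>\frac78$, $u\neq 0$ are used. There are three cases.

*Case $s\le\frac74$.* By (9),
$$s\Bigl(\frac{145}{64}+\frac92c\Bigr)\le\frac{145}{64}s+\frac9{16}(s^2-2s+4)=\frac9{16}s^2+\frac{73}{64}s+\frac94\le\frac{441+511+576}{256}=\frac{1528}{256}<6.$$

*Case $\frac74<s<2$ and $c\le0.163$.* Then $s(\frac{145}{64}+\frac92c)<2(2.265625+0.7335)=5.99825<6$.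

*Case $\frac74<s<2$ and $c>0.163$.* This does not occur. On this interval $s+\frac4s$ decreases, so $4<s+\frac4s<\frac{113}{28}$, and $|s-\frac4s|<\frac{15}{28}$. By (9), $8c<s+\frac4s-2<\frac{57}{28}$, so $-0.674<\cos\psi=2c-1<-\frac{55}{112}$. Furthermore
$$X^2+6=\frac4{Y^2}+2+Y^2=2+\Bigl(s+\frac4s\Bigr)\cos\psi+i\Bigl(s-\frac4s\Bigr)\sin\psi.$$
The real part is greater than $2-\frac{113}{28}\cdot0.674>-0.7201$ and less than $2-4\cdot\frac{55}{112}<0.036$. The square of the imaginary part is less than $\frac{225}{784}\bigl(1-\frac{3025}{12544}\bigr)<0.2870\cdot0.7589<0.2179$. So $|X^2+6|^2<0.7201^2+0.2179<0.737<(\frac78)^2=0.765625$, contradicting $|X^2+6|>\frac78$.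

In particular $M(F_2)\subset E\setminus U$.

**Step 4: the third map, near $\pm i\sqrt6$.** We want to send these points deep into $E$, near the origin, where $W$ is abundant. Use tuples $(X,X,\bar X,Y)$. For $X\in F_1^\pm$ let $Y$ solve
$$S_2(X,X,\bar X,Y)=X^2+2|X|^2+Y(2X+\bar X)=6,\qquad\tau(X)=\overline Y.$$
By (3), $U=\overline U$ and $0\notin U$, we have $\tau(X)\notin U$. Now $2X+\bar X=3u+iv$ and $X^2+2|X|^2=3u^2+v^2+2iuv=X(3u-iv)$. Conjugating the formula for $Y$,
$$\tau(X)=\frac{6-3u^2-v^2+2iuv}{3u-iv}=X+\frac{6-6u^2-2v^2}{3u-iv}=\bigl(u(1-3k),\,v(1-k)\bigr),\tag{11}$$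
$$k=\frac{6u^2+2v^2-6}m=2-\frac{12u^2+6}m,\qquad m=9u^2+v^2.$$
In particular $\tau(i\sqrt6)=0$. As $\tau(\bar X)=\overline{\tau(X)}$, it suffices to study $F_1^+$.

*Localization.* Let $v>0$ and $|X-i\sqrt6||X+i\sqrt6|\le\frac78$. Since $|X+i\sqrt6|\ge\sqrt6$, we get $|X-i\sqrt6|<0.36$. Hence $|X+i\sqrt6|>2\sqrt6-0.36>4.53$ and $|X-i\sqrt6|<0.194$. Hence $|X+i\sqrt6|>4.70$ and $|X-i\sqrt6|<0.19$. So $F_1^+$ lies in the convex disc $\Delta=\{|X-i\sqrt6|\le0.19\}$.

*Size of $\tau$.* On $\Delta$ we have $|u|\le0.19$, $2.259\le v\le2.64$, $5.10\le v^2\le6.97$, $m\ge5.10$. For fixed $v$ the ratio $\frac{6+12u^2}{9u^2+v^2}$ increases with $u^2$, because the sign of its derivative in $u^2$ is that of $12v^2-54>0$. So it lies between $\frac6{6.97}>0.86$ and $\frac{6.4332}{5.4249}<1.19$, and $k\in[0.81,1.14]$. Then $|1-3k|\le2.42$, $|1-k|\le0.19$, and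
$$|\tau(X)|^2\le(0.19\cdot2.42)^2+(2.64\cdot0.19)^2<0.47.$$

*Derivative of $\tau$.* Differentiating $k=2-\frac{12u^2+6}m$ gives $k_u=\frac{9u}m(\frac43-2k)$ and $k_v=\frac{2v}m(2-k)$. Put $a=\frac{9u^2}m\le\frac{0.3249}{5.10}\le0.064$ and $b=\frac{v^2}m=1-a\ge0.936$. The Jacobian matrix $A$ of $\tau$ has the entries
$$A_{11}=1-3k+a(6k-4)\le-1.24,\qquad A_{22}=1-k-b(4-2k)\le-1.74,$$
$$|A_{12}|=6\frac{|u|}v\,b\,(2-k)\le0.61,\qquad|A_{21}|=\frac{9|u|v}m\Bigl|2k-\frac43\Bigr|\le0.84.$$
For $A_{11}$: it decreases in $k$ (derivative $-3+6a<0$), and at $k=0.81$ it is $-1.43+0.86a$. For $A_{22}$: it increases in $k$ (derivative $-1+2b>0$), and at $k=1.14$ it is $-0.14-1.72b\le-1.749$. For $A_{12}$: $6\cdot\frac{0.19}{2.259}\cdot1.19<0.61$. For $A_{21}$: $\frac{9|u|v}m\le\frac{9|u|}v<0.76$ and $|2k-\frac43|<0.95$.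

*Injectivity.* The symmetric part of $A$ has negative diagonal and determinant at least $1.24\cdot1.74-0.73^2>1.6$, so it is negative definite. For distinct $X,X'\in\Delta$, integration along the segment between them gives $\langle\tau(X)-\tau(X'),X-X'\rangle<0$. So $\tau$ is injective on $\Delta$. Also $A_{12}A_{21}\le(\frac{A_{12}+A_{21}}2)^2$, so $\det A>1.6$ as well.

*Density.* By (6), with $|X|^4>36$, the densities of $\tau$ on $F_1^\pm$ satisfy
$$m_1^\pm\le\frac{0.47^2}{36\cdot1.6}<0.004.$$
Since $s<0.47$ on the images, $s(\frac{145}{64}+\frac92c)\le0.47\cdot6.765625<6$, so (8) applies to all nonzero image points. Hence, apart from the null set $\{0\}$, $\tau(F_1^\pm)\subset E\setminus U$.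

**Step 5: adding up.** Let
$$g=\mathbf 1_{R(N)}n+\mathbf 1_{\tau(F_1^+)}m_1^++\mathbf 1_{\tau(F_1^-)}m_1^-+\mathbf 1_{M(F_2)}m_2.$$
Where only the first term is present, $g\le1$. At any other point (except $0$) (8) holds, so $g\le0.731+0.008+0.2223<1$. All images lie in $E\setminus U$ up to a null set. Hence $W(U\setminus E)=\int g\,dW\le W(E\setminus U)$. This is (5), and (A) is proved. $\square$

The symmetry $U=\overline U$ entered in $R$ and in $\tau$, but not in $M$.

## Odd boundary shifts: neutral to first order

We now look for a cheaper, asymmetric holder near $\Omega_E$. As a heuristic, consider $U=\{Q<1+\theta\}$ with $\theta$ small. Which tuples constrain $\theta$? If all $X_i$ lie in the closure of $E$ and $S_2(X)=6$, then (2) forces $\Lambda=0$ and all $Q(X_i)=1$: the $u_i$ are equal, $V=0$, and the tuple is $\{X,X,\bar X,\bar X\}$ with $X\in\partial E$. So to first order the only requirement is $\theta(X)+\theta(\bar X)\le0$. For symmetric $\theta$ this says $\theta\le0$. But one may push the boundary out at $X$ and in at $\bar X$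 by the same amount. Since the weight of $W$ is symmetric, such an odd shift leaves the area unchanged to first order, and the second order decides. We therefore allow a second-order correction and compute the area.

**Setting.** Let $b\in(0,\frac14]$, let $\psi\in C_c^\infty((-b,b))$ be real with $\psi\not\equiv0$, let $\kappa=\delta_0+\kappa_0$ with a constant $\delta_0\ge0$ and a real $\kappa_0\in C_c^\infty((-b,b))$, and for $0<\varepsilon\le1$
$$\theta_\varepsilon(X)=\varepsilon\,\mathrm{sgn}(v)\,\psi(u)-\varepsilon^2\kappa(u),\qquad U_\varepsilon=\{X:Q(X)<1+\theta_\varepsilon(X)\},\qquad\Omega_\varepsilon=\{0\}\cup\{1/X:X\notin U_\varepsilon\}.$$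
Constants $C,C_1$ and constants in $O(\cdot)$ depend only on $\psi,\kappa$, not on $\varepsilon$, points or angles, and "small $\varepsilon$" means below a threshold depending only on $\psi,\kappa$. Since $\psi$ and $\kappa$ are smooth with all derivatives bounded, all Taylor expansions are uniform.

We have $|\theta_\varepsilon|\le C_1\varepsilon$. The discontinuities of $\theta_\varepsilon$ have $v=0$ and $|u|<\frac14$, and near them $Q<\frac12<1+\theta_\varepsilon$ for small $\varepsilon$. So for small $\varepsilon$ the set $U_\varepsilon$ is open, bounded and contains a neighborhood of $0$, and $\Omega_\varepsilon$ is compact in $\mathcal C$.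

**Area formula.** The aim is the expansion of $\operatorname{area}(\Omega_\varepsilon)=W(U_\varepsilon^c)$ to second order. Use coordinates $X=\lambda(\cos t+i\sqrt3\sin t)$, $\varsigma=\lambda^2-1=Q-1$, and from here on in this and the next section $c=\cos t$. Then $|X|^2=\lambda^2(3-2c^2)$, $du\,dv=\sqrt3\lambda\,d\lambda\,dt$, and
$$dW=\frac{\sqrt3}2(3-2c^2)^{-2}(1+\varsigma)^{-2}\,d\varsigma\,dt.$$
Fix $t$ with $\sin t\ne0$ and let $\sigma=\mathrm{sgn}\sin t$. On this ray $\theta_\varepsilon$ is a function of $\varsigma$ through $u=c\sqrt{1+\varsigma}$, with derivative $O(\varepsilon)$ on $[-\frac12,\frac12]$, and $|\theta_\varepsilon|<\frac12$ everywhere for small $\varepsilon$. So $\varsigma-\theta_\varepsilon$ increases on $[-\frac12,\frac12]$, is negative to the left of this interval and positive to the right. Hence on this ray $U_\varepsilon$ is $\{\varsigma<\varsigma_\varepsilon(t)\}$, where $\varsigma_\varepsilon=O(\varepsilon)$ and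
$$\varsigma_\varepsilon=\sigma\varepsilon\psi\bigl(c\sqrt{1+\varsigma_\varepsilon}\bigr)-\varepsilon^2\kappa\bigl(c\sqrt{1+\varsigma_\varepsilon}\bigr)=\sigma\varepsilon\psi(c)+\varepsilon^2\bigl(\tfrac12c\psi\psi'-\kappa\bigr)(c)+O(\varepsilon^3).$$
(We used $\psi(c\sqrt{1+\varsigma})=\psi(c)+\frac12c\psi'(c)\varsigma+O(\varsigma^2)$ and $\sigma^2=1$.) Integrating in $\varsigma$,
$$\operatorname{area}(\Omega_\varepsilon)=\frac{\sqrt3}2\int_0^{2\pi}\frac{dt}{(3-2c^2)^2(1+\varsigma_\varepsilon)}.$$
For $\varsigma_\varepsilon\equiv0$ this is $W(E^c)=\frac{2\pi}3$. Insert $(1+\varsigma)^{-1}=1-\varsigma+\varsigma^2+O(\varsigma^3)$ and add the contributions of $t$ and $-t$. The terms with $\sigma$ cancel, and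
$$\operatorname{area}(\Omega_\varepsilon)=\frac{2\pi}3+\frac{\sqrt3}2\,\varepsilon^2\int_0^\pi\frac{2\kappa+2\psi^2-c\psi\psi'}{(3-2c^2)^2}\,dt+O(\varepsilon^3),\tag{12}$$
with $\psi,\psi',\kappa$ evaluated at $c=\cos t$.

**A pure odd shift always loses.** Try $\kappa=0$. With $dt=dc/\sqrt{1-c^2}$ (up to orientation) and $h(c)=(3-2c^2)^{-2}(1-c^2)^{-1/2}$, integration by parts turns the integral in (12) into $\int\bigl(2h+\frac12(ch)'\bigr)\psi^2\,dc$. Here $h>0$ and $ch'\ge0$, so the integrand is nonnegative and the integral is positive. For *every* $\psi\not\equiv0$ the area then exceeds $2\pi/3$ for small $\varepsilon$. The convexity of $1/(1+\varsigma)$ is to blame. To win, $\kappa$ must be negative somewhere: we must enlarge $U_\varepsilon$ at second order and still have a holder. There is room for this, because the tuples that become critical after the shift are no longer of the form $\{X,X,\bar X,\bar X\}$. The equation $\operatorname{Im}S_2=0$ and the shifted boundary force $\Lambda$ to be of size $\varepsilon^2$, and by (2) this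 slack helps us. We now compute it.

## The second-order slack, and a holder of area below $2\pi/3$

Choose
$$\kappa_0(u)=\frac{\frac92u\psi(u)\psi'(u)-3\psi(u)^2}{3+6u^2},\qquad\kappa=\delta_0+\kappa_0,\qquad\delta_0>0.$$

**Step 1: for small $\varepsilon$, $S_2\ne6$ on $U_\varepsilon^4$.** This makes $\Omega_\varepsilon$ a locus holder of $p_0$: a tuple avoiding $\Omega_\varepsilon$ has all $z_i\ne0$ and all $X_i=1/z_i\in U_\varepsilon$ (with $X_i=0$ if $z_i=\infty$), so it is not a solution by (1).

Suppose $X_i\in U_\varepsilon$ and $S_2(X_1,\dots,X_4)=6$. With $\theta_i=\theta_\varepsilon(X_i)$, (2) gives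
$$\Lambda=\frac32\sum(Q(X_i)-1)<\frac32\sum\theta_i.\tag{13}$$

*Step 1a: rough localization.* The right side of (13) is at most $6C_1\varepsilon$, so $|u_i-u_j|,|V|\le\sqrt{2\Lambda}\le\sqrt{12C_1\varepsilon}$. Since $\sum(Q(X_i)-1)\ge0$ and each $Q(X_i)-1<C_1\varepsilon$, also $Q(X_i)-1>-3C_1\varepsilon$.

If some $|u_i|\ge\frac12$, then for small $\varepsilon$ all $|u_j|>\frac14\ge b$. There $\psi$ and $\kappa_0$ vanish, so all $\theta_j=-\varepsilon^2\delta_0<0$, and (13) gives $\Lambda<0$, a contradiction. So all $|u_i|<\frac12$. From $v_i^2=3Q(X_i)-3u_i^2$ we get $\sqrt2\le|v_i|\le2$ for small $\varepsilon$. If the numbers of positive and negative $v_i$ were not two and two, then $|V|\ge3\sqrt2-2$, impossible for small $\varepsilon$. Let $v_1,v_2>0>v_3,v_4$. Below, upper signs refer to $i=1,2$ and lower signs to $i=3,4$.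

*Step 1b: everything is of size $\varepsilon$.* Since $\psi$ is Lipschitz and $|u_i-u_j|\le\sqrt{2\Lambda}$,
$$\sum\theta_i=\varepsilon\bigl(\psi(u_1)+\psi(u_2)-\psi(u_3)-\psi(u_4)\bigr)-\varepsilon^2\sum\kappa(u_i)\le C\varepsilon\sqrt\Lambda+C\varepsilon^2.$$
With (13), $\Lambda\le C\varepsilon\sqrt\Lambda+C\varepsilon^2$, so $\Lambda\le C\varepsilon^2$ (with a new $C$). Let $\bar u$ be the mean of the $u_i$ and $u_i=\bar u+a_i$. Then $\sum a_i=0$, $a_i=O(\varepsilon)$, $V=O(\varepsilon)$, $|\bar u|<\frac12$. The numbers $\theta_i-(Q(X_i)-1)$ are positive with sum $\sum\theta_i-\frac23\Lambda\le C\varepsilon^2$, so each is $O(\varepsilon^2)$, and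
$$Q(X_i)=1+\theta_i+O(\varepsilon^2)=1\pm\varepsilon\psi(\bar u)+O(\varepsilon^2).$$

*Step 1c: two linear equations.* Put $v_0=\sqrt{3(1-\bar u^2)}\ge\frac32$, $D=a_1+a_2-a_3-a_4$ and $m=9\bar u^2+v_0^2=3+6\bar u^2$. From now on $\psi,\psi',\kappa$ are evaluated at $\bar u$. From
$$v_i^2=3Q(X_i)-3u_i^2=v_0^2\pm3\varepsilon\psi-6\bar ua_i+O(\varepsilon^2)$$
we get $|v_i|=v_0+\frac3{2v_0}(-2\bar ua_i\pm\varepsilon\psi)+O(\varepsilon^2)$. Summing with signs, $V=\sum\pm|v_i|$ satisfies
$$v_0V=-3\bar uD+6\varepsilon\psi+O(\varepsilon^2).$$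
The second equation is the imaginary part of $S_2=6$:
$$0=\operatorname{Im}S_2=\Bigl(\sum u_i\Bigr)V-\sum u_iv_i=3\bar uV-\sum a_iv_i=3\bar uV-v_0D+O(\varepsilon^2),$$
because $v_i=\pm v_0+O(\varepsilon)$. The system for $(D,V)$ has determinant of modulus $v_0^2+9\bar u^2=m\ge3$, so
$$D=\frac{18\bar u\varepsilon\psi}m+O(\varepsilon^2),\qquad V=\frac{6v_0\varepsilon\psi}m+O(\varepsilon^2).$$

*Step 1d: contradiction.* Since $\sum a_i=0$, $\frac12\sum_{i<j}(u_i-u_j)^2=2\sum a_i^2\ge\frac12D^2$ by Cauchy–Schwarz. Hence
$$\Lambda\ge\frac12(D^2+V^2)=\frac{18\varepsilon^2\psi^2(9\bar u^2+v_0^2)}{m^2}+O(\varepsilon^3)=\frac{18\varepsilon^2\psi^2}m+O(\varepsilon^3).$$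
This is the slack. On the other hand, Taylor expansion at $\bar u$ gives
$$\sum\theta_i=\varepsilon\psi'D-4\varepsilon^2\kappa+O(\varepsilon^3)=\varepsilon^2\Bigl(\frac{18\bar u\psi\psi'}m-4\kappa\Bigr)+O(\varepsilon^3).$$
Insert both into (13) and divide by $\varepsilon^2$:
$$\frac{18\psi^2}m\le\frac{27\bar u\psi\psi'}m-6\kappa+C\varepsilon.$$
But $6\kappa=6\delta_0+\frac{27\bar u\psi\psi'-18\psi^2}m$ by the choice of $\kappa_0$, so $6\delta_0\le C\varepsilon$, which is impossible for small $\varepsilon$. $\square$

**Step 2: choosing $\psi$ and $\delta_0$ so that the area drops.** Insert our $\kappa$ into (12). Since $2\kappa=2\delta_0+\frac{3c\psi\psi'-2\psi^2}{1+2c^2}$, the numerator is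
$$2\kappa+2\psi^2-c\psi\psi'=2\delta_0+\frac{4c^2\psi^2+2c(1-c^2)\psi\psi'}{1+2c^2}.$$
At $c=0$ the harmful $2\psi^2$ has been cancelled exactly. Put
$$w(c)=(3-2c^2)^{-2}(1+2c^2)^{-1}(1-c^2)^{-1/2},\qquad H(c)=2c^2w-\frac12\bigl(c(1-c^2)w\bigr)',\qquad C_0=\int_0^\pi\frac{dt}{(3-2\cos^2t)^2}.$$
With $dt=dc/\sqrt{1-c^2}$ (up to orientation), $\psi\psi'=\frac12(\psi^2)'$ and an integration by parts,
$$\operatorname{area}(\Omega_\varepsilon)=\frac{2\pi}3+\sqrt3\,\varepsilon^2\Bigl[\delta_0C_0+\int w\bigl(2c^2\psi^2+c(1-c^2)\psi\psi'\bigr)dc\Bigr]+O(\varepsilon^3)=\frac{2\pi}3+\sqrt3\,\varepsilon^2(\delta_0C_0+I)+O(\varepsilon^3),$$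
where $I=\int H\psi^2\,dc$. Now $H(0)=-\frac12w(0)=-\frac1{18}<0$. So we fix, in this order, $b\in(0,\frac14]$ with $H<0$ on $[-b,b]$, a real $\psi\in C_c^\infty((-b,b))$ with $\psi\not\equiv0$, so that $I<0$, and $\delta_0=-I/(2C_0)>0$. Then $\delta_0C_0+I=\frac12I<0$ and $\operatorname{area}(\Omega_\varepsilon)<\frac{2\pi}3$ for small $\varepsilon$. By Step 1, $\Omega_\varepsilon$ is a bounded locus holder. This proves (B), and with it Theorem 1: Conjecture 1 is false. $\square$

## Real quartics near $z^4-z^2$

We prove Theorem 2(i). Fix $\varepsilon$ as above, let $A^*=\operatorname{area}(\Omega_\varepsilon)$ and $3\eta=\frac{2\pi}3-A^*>0$. Below, $p$ is a real monic quartic, and "$p$ close to $p_0$" refers to its coefficients. The plan is to show that the gap between (A) and (B) survives.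

**Step 1: the upper bound survives.** Choose a compact $K\subset U_\varepsilon$ with $0\in\operatorname{int}K$ and $W(U_\varepsilon\setminus\operatorname{int}K)<\eta$. This is possible: take a small closed disc about $0$ and enlarge it along an exhaustion of the bounded open set $U_\varepsilon$, since $W$ is finite on $U_\varepsilon$ minus the disc. As $S_2\ne6$ on $U_\varepsilon^4$, $\Phi_{p_0}\ne0$ on the compact set $K^4$, so $\Phi_p\ne0$ on $K^4$ for $p$ close to $p_0$. Then $\{0\}\cup\{1/X:X\notin\operatorname{int}K\}$ is a compact holder of $p$ of area $<A^*+\eta=\frac{2\pi}3-2\eta$. So loci of $p$ of minimal area have area $<\frac{2\pi}3-2\eta$.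

**Step 2: the maps without reference to $U$.** Consider the disjoint open sets
$$D_N=\{Q>1,|X|^2<6\},\quad D_1^\pm=\{|X|^2>6,\ |X^2+6|<\tfrac78,\ \pm v>0\},\quad D_2=\{|X|^2>6,\ |X^2+6|>\tfrac78,\ u\ne0\},$$
which cover $E^c$ up to a null set. The proof of (A) shows, without using $U$, that $R$ on $D_N$, $\tau$ on $D_1^\pm$ and $M$ on $D_2$ are $C^1$, injective, have invertible derivative, and take values in $E\setminus\{0\}$. (If $\tau(X)=0$, then (11) with $v\ne0$ gives $k=1$, then $u=0$, then $v^2=6$, excluded by $|X|^2>6$. $DM$ is invertible because $|2+Y^2|\ge2-s>0$.) It also shows that $n<1$, $m_1^\pm<0.004$, $m_2\le\frac29$, and that (8) holds on $\tau(D_1^\pm)$ and $M(D_2)$. Since $W(E^c)<\infty$, choose compact sets $K_N\subset D_N$, $K_1^\pm\subset D_1^\pm$, $K_2\subset D_2$ that cover $E^c$ up to $W$-measure $\eta/2$.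

**Step 3: perturbing the maps.** The maps are given by the equations
$$\Phi_{p_0}(X,\bar X,\lambda X,\lambda\bar X)=0,\ R(X)=\lambda X;\qquad\Phi_{p_0}(X,X,\bar X,Y)=0,\ \tau(X)=\overline Y;\qquad\Phi_{p_0}(X,Y,Y,Y)=0,\ M(X)=Y.$$
Replace $\Phi_{p_0}$ by $\Phi_p$. The first equation remains real for $\lambda>0$, because its arguments form a conjugation-invariant tuple and $p$ is real. At $p=p_0$ its $\lambda$-derivative is $-\frac16|X|^2(2\lambda+4c)\ne0$ with $c=\cos^2(\arg X)$. The second is linear in $Y$ with coefficient $-\frac16(3u+iv)\ne0$ at $p_0$. In the third, $Y$ is a simple root at $p_0$. So the implicit function theorem, with the coefficients of $p$ as real parameters, applies at each point $X_0$ of the compact sets. It yields balls about $p_0$ and $X_0$ and a radius $r(X_0)$ such that for $p$ and $X$ in these balls there is exactly one solution at distance less than $r(X_0)$ from the unperturbed one, and it is $C^1$ in $(p,X)$.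

Cover each compact set by finitely many such balls. On an overlap, the local solution belonging to the smaller radius also lies within the larger radius, so by uniqueness the two local solutions coincide. Thus for $p$ close to $p_0$ there are $C^1$ maps $R_p,\tau_p,M_p$ on fixed open neighborhoods of the respective compact sets. Since the solutions and their first $X$-derivatives are continuous in $(p,X)$, these maps converge uniformly with their first derivatives on the compact sets (and on slightly larger compact neighborhoods) to $R,\tau,M$ as $p\to p_0$.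

**Step 4: the perturbed maps stay injective.** Let $T$ be one of the maps, $K$ its compact set (with $K_1^+$ and $K_1^-$ treated separately), $T_p$ its perturbation. Suppose there are $p_j\to p_0$ and $x_j\ne y_j$ in $K$ with $T_{p_j}(x_j)=T_{p_j}(y_j)$. Pass to subsequences $x_j\to x$, $y_j\to y$. Then $T(x)=T(y)$, so $x=y$. For large $j$ the segment $[x_j,y_j]$ lies in a small ball about $x$ on which $\|DT_{p_j}-DT(x)\|\le\frac12\|DT(x)^{-1}\|^{-1}$. Integrating along the segment,
$$|T_{p_j}(x_j)-T_{p_j}(y_j)|\ge\tfrac12\|DT(x)^{-1}\|^{-1}|x_j-y_j|>0,$$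
a contradiction. So $T_p|_K$ is injective for $p$ close to $p_0$, and by uniform convergence of derivatives $DT_p$ is invertible on $K$.

**Step 5: the lower bound survives up to $\eta/2$.** Let $\Omega=\overline\Omega$ be a holder of $p$ of finite area and $U=\{X\ne0:1/X\notin\Omega\}$. By (1), $\Phi_p\ne0$ on $U^4$. As in the proof of (A), $R_p,\tau_p,M_p$ therefore map $U\cap K_N$, $U\cap K_1^\pm$, $U\cap K_2$ into $U^c$. For $p$ close to $p_0$ they map the compact sets into $E\setminus\{0\}$, because $R(K_N)$, $\tau(K_1^\pm)$, $M(K_2)$ are compact subsets of the open set $E\setminus\{0\}$. So all images lie in $E\setminus U$. The densities $\frac{|T_p(X)|^4}{|X|^4|\det DT_p(X)|}$ converge, as functions of $X\in K$, uniformly to those of $T$. Consider the sum of the densities at a point $Y$ in the union of the images of the compact sets.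

- If $Y$ is only in the image of $R_p$, the sum is $\le1$ for $p$ close to $p_0$, because $\max_{X\in K_N}n(R(X))<1$.
- If $Y$ is not in the image of $R_p$, the sum is at most $0.008+0.2223+o(1)<1$.
- Suppose $Y=R_p(X)$ also lies in the image of $\tau_p$ or $M_p$. Then $R(X)$ is within $o(1)$ of the compact set $K'=\tau(K_1^+)\cup\tau(K_1^-)\cup M(K_2)\subset E\setminus\{0\}$. On $K'$ we have $n\le\frac{13312}{18225}$ by (8), and $n$, given by (7), is continuous on $E\setminus\{0\}$. So $n(R(X))\le0.731+o(1)$ and the sum is at most $0.9613+o(1)<1$.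

The $o(1)$ terms are uniform in $Y$ and independent of $\Omega$. Hence for $p$ close to $p_0$, $W(U\setminus E)\le\frac\eta2+W(E\setminus U)$, and by (4), which used nothing about $p_0$,
$$\operatorname{area}(\Omega)=\frac{2\pi}3+W(E\setminus U)-W(U\setminus E)\ge\frac{2\pi}3-\frac\eta2.$$
So symmetric holders of $p$ have area at least $\frac{2\pi}3-\frac\eta2$, while a locus $\Omega^*$ of $p$ of minimal area has area less than $\frac{2\pi}3-2\eta$. No such $\Omega^*$ is symmetric about $\mathbb R$, and since $p$ is real, $\Omega^*$ and $\overline{\Omega^*}$ are two different loci of minimal area. This proves Theorem 2(i). $\square$
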